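# Infinitely many real transmission eigenvalues for a fixed medium

## 1. Counting positive directions relative to a symmetry

Let $\mathcal H_+$ and $\mathcal H_-$ be infinite-dimensional separable real Hilbert spaces, let $\mathcal H=\mathcal H_+\oplus\mathcal H_-$, and let $J=\mathrm{diag}(1,-1)$. We study operators
$$T=J+C,\qquad C \text{ compact and self-adjoint on } \mathcal H .$$
Such a $T$ has infinitely many positive and infinitely many negative directions, so "the number of positive eigenvalues of $T$" is $\infty$ and carries no information. What does make sense is the number of positive directions of $T$ minus the number of positive directions of $J$, computed on large finite pieces.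

Fix once and for all an increasing sequence of finite-rank orthogonal projections $\Pi_j$ that commute with $J$ and converge strongly to $I$ (take spans of the first $j$ vectors of orthonormal bases of $\mathcal H_\pm$). Put $d_j^\pm=\dim\Pi_j\mathcal H_\pm$ and
$$T^{(j)}=J+\Pi_jC\Pi_j .$$
This operator leaves $\Pi_j\mathcal H$ invariant and equals $J$ on $(I-\Pi_j)\mathcal H$. Moreover $\|T^{(j)}-T\|\to0$. Indeed $C$ maps the unit ball to a relatively compact set, on which $\Pi_j\to I$ uniformly, so $\|\Pi_jC-C\|\to0$; taking adjoints, $\|C\Pi_j-C\|\to0$; and $\|\Pi_jC\Pi_j-C\|\le\|C\Pi_j-C\|+\|\Pi_jC-C\|$.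

Let $\mathrm{pos}_j(T)$ be the number of positive eigenvalues, with multiplicity, of $T^{(j)}$ restricted to $\Pi_j\mathcal H$, and let $p_j(T)=\mathrm{pos}_j(T)-d_j^+$.

**Lemma 1.** If $T=J+C$ is invertible, then $p_j(T)$ is constant for all large $j$.

**Proof.** Let $g=\mathrm{dist}(0,\sigma(T))>0$. A self-adjoint operator at distance less than $g=1/\|T^{-1}\|$ from $T$ is invertible. Choose $j_0$ such that $\|T^{(j)}-T\|<g$ for $j\ge j_0$, and let $l\ge j\ge j_0$. Every operator on the segment from $T^{(j)}$ to $T^{(l)}$ is at distance less than $g$ from $T$, so it is invertible. Since $\Pi_j\mathcal H\subset\Pi_l\mathcal H$, every operator on the segment leaves $\Pi_l\mathcal H$ invariant and equals $J$ on its complement. So on $\Pi_l\mathcal H$ we have a continuous path of invertible symmetric matrices. Its ordered eigenvalues are continuous and never vanish, so the number of positive ones is constant. At the end $T^{(l)}$ this number is $\mathrm{pos}_l(T)$. At the end $T^{(j)}$ it is $\mathrm{pos}_j(T)+(d_l^+-d_j^+)$, because $T^{(j)}=J$ on $(\Pi_l-\Pi_j)\mathcal H$. Hence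 $p_l(T)=p_j(T)$. $\square$

**Definition (relative index).** For invertible $T=J+C$, $\operatorname{ind}T$ is the eventual value of $p_j(T)$.

Three small examples, with $\Pi_j$ the projection onto the span of $e_1^\pm,\dots,e_j^\pm$, where $(e_i^\pm)_i$ are orthonormal bases of $\mathcal H_\pm$.

1. If $C$ is diagonal in this basis and $T$ is invertible, then $\operatorname{ind}T$ is the number of vectors $e_i^-$ on which $T$ is positive minus the number of vectors $e_i^+$ on which $T$ is negative. Both numbers are finite because the entries of $C$ tend to $0$.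
2. If $T$ acts as $\begin{pmatrix}1&c\\c&-1\end{pmatrix}$ on the span of $e_1^+,e_1^-$ and as $J$ elsewhere, its eigenvalues on that span are $\pm\sqrt{1+c^2}$, and $\operatorname{ind}T=0$ for every $c$. Coupling alone does not change the index.
3. Let $T_t$ be $1-t$ on $e_1^+$, $t-1$ on $e_1^-$, and $J$ elsewhere. At $t=1$ there is a two-dimensional kernel, but $\operatorname{ind}T_t=0$ both for $t<1$ and for $t>1$. The index is a signed count, and crossings can cancel.

Here is what this is for. We shall write an eigenvalue problem as "$T_\lambda$ is not invertible", where $T_\lambda=J+C_\lambda$ and $\lambda>0$. If $\operatorname{ind}T_\lambda$ changes as $\lambda$ grows, then $T_\lambda$ must have been non-invertible in between, often enough to account for the change. So to produce infinitely many eigenvalues it suffices to show that $\operatorname{ind}T_\lambda\to\infty$. Examples 1 and 3 already display both the mechanism and its limitation.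

## 2. Transmission eigenvalues, a smallness condition, and three theorems

Let $D\subset\mathbb R^d$, $d=2$ or $3$, be a bounded domain with Lipschitz boundary and unit outward normal $\nu$. Let $A(x)$ be a real symmetric $d\times d$ matrix function with $L^\infty(D)$ entries, uniformly positive definite, and let $n\in L^\infty(D)$ be real and positive. All infima and suprema of coefficients are essential. Put
$$A_*=\inf_{x\in D}\inf_{|\xi|=1}\xi\cdot A(x)\xi,\qquad n^*=\sup_{x\in D}n(x).$$

**Definition (transmission eigenvalue).** A number $k>0$ is a real transmission eigenvalue if there is a nontrivial pair $(w,v)\in H^1(D)\times H^1(D)$ with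
$$\nabla\cdot A\nabla w+k^2nw=0,\quad \Delta v+k^2v=0\ \text{ in }D,\qquad w=v,\quad \nu\cdot A\nabla w=\nu\cdot\nabla v\ \text{ on }\partial D. \tag{1}$$

The flux is understood weakly: if $\nabla\cdot A\nabla w+k^2nw=0$ in $D$, then $\nu\cdot A\nabla w$ is the functional on traces given by $\langle\nu\cdot A\nabla w,w'\rangle=\int_DA\nabla w\cdot\nabla w'-k^2nww'$ for $w'\in H^1(D)$. The right side vanishes for $w'\in H^1_0(D)$, so it depends only on the trace of $w'$.

For constant $a>0$, $a\ne1$, let $k_1(a,1,B_r)$ be the first transmission eigenvalue of (1) in a ball $B_r$ of radius $r$ with $A=aI$, $n=1$. Suppose $A_*>1$, $n\ge1$ a.e. and $n\not\equiv1$, and define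
$$\hat\tau(r,A_*)=k_1^2\Big(\tfrac{A_*+1}2,1,B_r\Big),\qquad \mu(D,n)=\inf_{\substack{\psi\in H^1(D),\ \psi\ne0\\ \int_D(n-1)\psi\,dx=0}}\frac{\|\nabla\psi\|^2_{L^2(D)}}{\|\psi\|^2_{L^2(D)}} .$$
The smallness condition on the medium is that for some $r>0$ with $B_r\subset D$,
$$n^*-1<\frac{\mu(D,n)}{2\hat\tau(r,A_*)}(A_*-1). \tag{2}$$
It is known that (2) gives at least one real transmission eigenvalue in $(0,k_1(\frac{A_*+1}2,1,B_r)]$, and $m$ of them, counting multiplicity, if (2) holds for an $r$ such that $m$ disjoint balls of radius $r$ fit in $D$. The question, posed in connection with the text "Transmission Eigenvalues in Inverse Scattering Theory" (https://hal.inria.fr/hal-00741615/document), is whether every such fixed medium $(D,A,n)$ has infinitely many real transmission eigenvalues. The answer is yes.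

It costs nothing to treat two general media. Let $A_1,A_2$ be real symmetric, $L^\infty$ and uniformly positive definite, let $n_1,n_2\in L^\infty(D)$ be real with positive lower bounds, and assume
$$A_1-A_2\ge c_0I,\qquad c_0>0. \tag{3}$$
With $\lambda=k^2$ the problem is
$$\nabla\cdot A_1\nabla w+\lambda n_1w=0,\quad \nabla\cdot A_2\nabla v+\lambda n_2v=0\ \text{ in }D,\qquad w=v,\quad \nu\cdot A_1\nabla w=\nu\cdot A_2\nabla v\ \text{ on }\partial D. \tag{4}$$
The question is the case $A_1=A$, $n_1=n$, $A_2=I$, $n_2=1$, $c_0=A_*-1$. Let $N(\lambda)\in[0,\infty]$ be the number of eigenvalues of (4) in $(0,\lambda)$, each counted with the dimension of its eigenspace. Since the coefficients are real, real function spaces suffice. Write $\|\cdot\|$ for the $L^2$ norm and $C_d=\omega_d(2\pi)^{-d}$, with $\omega_d$ the volume of the unit ball.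

**Theorem A.** If $A_*>1$, $\inf n>0$ and $n^*<A_*$, then (1) has infinitely many real transmission eigenvalues, and
$$\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d|D|\big(1-(n^*/A_*)^{d/2}\big)>0 .$$

**Theorem B.** If $A_*>1$, $n\ge1$ a.e., $n\not\equiv1$ and (2) holds for some $B_r\subset D$, then $n^*<\frac{1+A_*}2<A_*$. Hence Theorem A applies, and there are infinitely many real transmission eigenvalues.

**Theorem C.** Assume (3) and set $\gamma=\int_D\big(n_2^{d/2}(\det A_2)^{-1/2}-n_1^{d/2}(\det A_1)^{-1/2}\big)dx$. Then $\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d|\gamma|$. In particular (4) has infinitely many real eigenvalues if $\gamma\ne0$.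

Under the hypotheses of Theorem A we have $n^{d/2}(\det A)^{-1/2}\le(n^*/A_*)^{d/2}$, so $\gamma\ge|D|(1-(n^*/A_*)^{d/2})>0$ and Theorem C contains Theorem A. We prove A separately because it needs only the classical Weyl law.

We use these published facts.

* The analytic Fredholm theorem.
* Weyl's law: for a bounded open set $\Omega$ with Lipschitz boundary, the numbers $N_\Omega^{Dir}(s)$, $N_\Omega^{Neu}(s)$ of Dirichlet, respectively Neumann, Laplace eigenvalues $\le s$ (or $<s$) are $C_d|\Omega|s^{d/2}+o(s^{d/2})$; see for example Netrusov–Safarov, Comm. Math. Phys. 253 (2005).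
* For Theorem C only, from Birman–Solomyak, Trans. Moscow Math. Soc. 27 (1972), 28 (1973): for $a\in L^\infty$ symmetric and uniformly positive definite and $\rho\in L^\infty$ with positive lower bound, the Dirichlet and Neumann counting functions of $-\nabla\cdot a\nabla\varphi=s\rho\varphi$ on $\Omega$ are $C_ds^{d/2}\int_\Omega\rho^{d/2}(\det a)^{-1/2}dx+o(s^{d/2})$.

## 3. Two media that can be solved by hand

**Radial pairs in the unit disk.** Let $D$ be the unit disk, $A=aI$ with $a>1$, and $n$ constant with $0<n<a$. Put $\theta=\sqrt{n/a}<1$ and try $w=\alpha J_0(\theta kr)$, $v=\beta J_0(kr)$. Both equations in (1) hold. The boundary conditions are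
$$\alpha J_0(\theta k)=\beta J_0(k),\qquad \alpha a\theta kJ_0'(\theta k)=\beta kJ_0'(k),$$
and they have a nontrivial solution $(\alpha,\beta)$ exactly when
$$f(k)=a\theta kJ_0'(\theta k)J_0(k)-kJ_0(\theta k)J_0'(k)=0 .$$
Let $j_1<j_2<\dots$ be the positive zeros of $J_0$. They are simple, $J_0'(j_m)$ alternates in sign, and $j_{m+1}-j_m\to\pi$. At these points $f(j_m)=-j_mJ_0(\theta j_m)J_0'(j_m)$. If $J_0(\theta j_m)=0$ for infinitely many $m$, then $f(j_m)=0$ for those $m$, and we have infinitely many eigenvalues. Otherwise, for all large $m$, each zero of $k\mapsto J_0(\theta k)$ lies in the interior of exactly one interval $(j_m,j_{m+1})$. Up to $R$ there are $R/\pi+o(R)$ intervals but only $\theta R/\pi+o(R)$ zeros of $J_0(\theta\,\cdot)$, so at least $(1-\theta)R/\pi+o(R)$ of the intervals contain no zero. On such an interval (with $m$ large) $J_0(\theta\,\cdot)$ keeps its sign while $J_0'(j_m)$, $J_0'(j_{m+1})$ have opposite signs, so $f$ has a zero inside. Again there are infinitely many eigenvalues.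

The eigenvalues were produced by a difference of two counts: Dirichlet oscillations of $v$ minus Dirichlet oscillations of $w$. For variable $A,n$ on a general domain there is no function $f$ whose sign changes we could follow. The relative index will replace it.

**The medium $A=aI$, $n=a$.** Let $a\ne1$ be constant and $D$ arbitrary. Both equations become the Helmholtz equation. Put $p=w-v$ and $z=aw-v$. Then $p$ solves $\Delta p+k^2p=0$ with $p=0$ on $\partial D$, and $z$ solves $\Delta z+k^2z=0$ with $\nu\cdot\nabla z=a\,\nu\cdot\nabla w-\nu\cdot\nabla v=0$ on $\partial D$. Conversely, from such $p$ and $z$ we recover a solution through $w=\frac{z-p}{a-1}$, $v=\frac{z-ap}{a-1}$. So the eigenvalues $k^2$ are exactly the Dirichlet eigenvalues and the positive Neumann eigenvalues of $D$, infinitely many. We return to this medium in Section 11: it has $\gamma=0$.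

## 4. Packing balls gives only finitely many

The first thing to try is the quoted existence result with smaller and smaller balls: the smaller $r$, the more balls fit in $D$. The trouble is that (2) involves $r$. If $(w,v)$ is an eigenpair on $B_1$ for $(aI,1)$ with eigenvalue $k$, then $(w(x/r),v(x/r))$ is one on $B_r$ with eigenvalue $k/r$, and conversely. Hence $\hat\tau(r,A_*)=r^{-2}\hat\tau(1,A_*)$, and (2) says
$$r^2>\frac{2\,\hat\tau(1,A_*)\,(n^*-1)}{\mu(D,n)\,(A_*-1)} .$$
(If $\mu(D,n)=0$, then (2) fails for every $r$.) Since $n\ge1$ and $n\not\equiv1$, we have $n^*-1>0$, so for a fixed medium $r$ is bounded below by a positive constant. As $m$ disjoint balls need $m\,\omega_dr^d\le|D|$, the number $m$ is bounded in terms of the medium. To get more eigenvalues this way one must decrease $n^*-1$, that is, change the medium. The argument stops exactly here, and we need a quantity that can be followed as $\lambda\to\infty$ with the medium fixed.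

## 5. The transmission problem as $J$ plus a compact operator

**Step 1 (a quadratic form whose kernel is the eigenspace).** The purpose is to turn (4), with its two boundary conditions, into the kernel of one symmetric form. Let
$$X=\{(w,v)\in H^1(D)^2:\ w-v\in H_0^1(D)\},$$
$$b_\lambda\big((w,v),(w',v')\big)=\int_DA_1\nabla w\cdot\nabla w'-\lambda n_1ww'-A_2\nabla v\cdot\nabla v'+\lambda n_2vv',\qquad q_\lambda(x)=b_\lambda(x,x).$$
We claim that for $\lambda>0$ the eigenspace of (4) is $\ker b_\lambda=\{x\in X:b_\lambda(x,x')=0\ \forall x'\in X\}$. Let $(w,v)\in\ker b_\lambda$. Testing with $(w',0)$ and $(0,v')$, $w',v'\in H^1_0(D)$, gives the two differential equations. For a general $(w',v')\in X$ the functions $w'$ and $v'$ have the same trace, so by the weak definition of the fluxes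
$$0=b_\lambda\big((w,v),(w',v')\big)=\langle\nu\cdot A_1\nabla w-\nu\cdot A_2\nabla v,\,w'\rangle .$$
Every trace occurs (take $v'=w'$), so the fluxes agree. The condition $w=v$ on $\partial D$ is part of $X$. Conversely, if $(w,v)$ solves (4), it lies in $X$, and the last identity read backward gives $b_\lambda((w,v),\cdot)=0$ on $X$.

**Step 2 (coordinates that separate the signs).** The principal part of $q_\lambda$ is a difference of two energies, coupled through the boundary. We want coordinates in which it is a positive form minus a positive form. For $w\in H^1(D)$ let $h(w)$ be the $A_2$-harmonic extension of its trace: $h(w)-w\in H_0^1(D)$ and $\int_DA_2\nabla h(w)\cdot\nabla y=0$ for all $y\in H_0^1(D)$. It exists by Lax–Milgram, $h$ is linear and bounded on $H^1(D)$, and $h(w)$ minimizes the $A_2$-energy among functions with the trace of $w$. For example, if $D$ is the unit disk, $A_2=I$ and $w=|x|^2$, then $h(w)=1$; and $h(w)=0$ whenever $w\in H^1_0(D)$.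

The map $(w,y)\mapsto(w,\,v)$ with $v=h(w)+y$ is an isomorphism $H^1(D)\times H^1_0(D)\to X$, and by orthogonality
$$\int A_2\nabla v\cdot\nabla v=\int A_2\nabla h(w)\cdot\nabla h(w)+\int A_2\nabla y\cdot\nabla y .$$
Set
$$\alpha(w,w)=\int A_1\nabla w\cdot\nabla w-\int A_2\nabla h(w)\cdot\nabla h(w)+\|w\|^2,\qquad\beta(y,y)=\int A_2\nabla y\cdot\nabla y .$$
By the minimizing property and (3),
$$\alpha(w,w)\ge\int(A_1-A_2)\nabla w\cdot\nabla w+\|w\|^2\ge c_0\|\nabla w\|^2+\|w\|^2 .$$
This is the only place where (3) enters the reduction. So $\alpha$ and $\beta$ are inner products equivalent to the standard ones on $H^1(D)$ and $H^1_0(D)$, and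
$$q_\lambda=\alpha(w,w)-\beta(y,y)-\|w\|^2-\lambda\int n_1w^2+\lambda\int n_2\big(h(w)+y\big)^2 . \tag{5}$$

**Step 3 (the operator $T_\lambda$).** We now pass from the form to an operator of the type of Section 1. Let $\mathcal H_+=(H^1(D),\alpha)$, $\mathcal H_-=(H_0^1(D),\beta)$, $\mathcal H=\mathcal H_+\oplus\mathcal H_-$, $J=\mathrm{diag}(1,-1)$. The last three terms of (5) have the form $\langle MKx,Kx\rangle_{L^2\times L^2}$, where $K(w,y)=(w,h(w)+y)$ and $M$ is multiplication by $(-1-\lambda n_1,\lambda n_2)$. By Rellich's theorem $K:\mathcal H\to L^2(D)^2$ is compact. Hence $b_\lambda$ is represented by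
$$T_\lambda=J+C_\lambda,\qquad C_\lambda=K^*MK\ \text{ compact, self-adjoint, affine in }\lambda .$$
The essential spectrum of $T_\lambda$ is contained in $\{1,-1\}$, so $0$ is either outside the spectrum or an isolated eigenvalue of finite multiplicity. Thus $\lambda>0$ is an eigenvalue of (4) if and only if $T_\lambda$ is not invertible, and its multiplicity is $\dim\ker T_\lambda<\infty$.

**Step 4 (discreteness).** We need to know that the exceptional $\lambda$ do not accumulate. On the complexification of $\mathcal H$ the family $T_\lambda$, $\lambda\in\mathbb C$, is analytic and Fredholm of index $0$. The analytic Fredholm theorem leaves two cases. Either $T_\lambda$ is invertible for no $\lambda\in\mathbb C$; then every $\lambda>0$ is an eigenvalue, $N(\lambda)=\infty$ for all $\lambda>0$, and all the claims of Theorems A and C hold trivially. Or the non-invertible set is discrete in $\mathbb C$, so it meets each bounded interval in finitely many points. *From now on we assume the second case.* For real $\lambda$ with $T_\lambda$ invertible we call $\lambda$ an invertible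 value.

Two features should be noticed before going on. The form $q_\lambda$ has infinitely many positive and negative directions for every $\lambda$, so an ordinary Morse index is useless. And $\frac{d}{d\lambda}q_\lambda=-\int n_1w^2+\int n_2v^2$ is indefinite, so crossings may occur in both directions. The relative index accommodates both.

## 6. A change of index forces eigenvalues

**Lemma 2.** If $0<\lambda_0<\lambda$ and $T_{\lambda_0},T_\lambda$ are invertible, then $N(\lambda)\ge|\operatorname{ind}T_\lambda-\operatorname{ind}T_{\lambda_0}|$.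

**Step (a): the index is locally constant on the invertible set.** This ensures that the index can change only at eigenvalues. Let $T_s$ be invertible, $g=\mathrm{dist}(0,\sigma(T_s))$, and let $t$ be so close to $s$ that $\|T_t-T_s\|<g/2$; in particular $T_t$ is invertible. The points of the segment from $T_s^{(j)}$ to $T_t^{(j)}$ are $T_s^{(j)}+\vartheta\,\Pi_j(C_t-C_s)\Pi_j$ with $0\le\vartheta\le1$. Their distance from $T_s$ is at most $\|T_s^{(j)}-T_s\|+\|C_t-C_s\|$, which is less than $g$ for large $j$. So the whole segment is invertible, and as in Lemma 1 the number of positive eigenvalues on $\Pi_j\mathcal H$ is constant along it. Hence $\mathrm{pos}_j(T_s)=\mathrm{pos}_j(T_t)$ for all large $j$, and $\operatorname{ind}T_s=\operatorname{ind}T_t$.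

**Step (b): at an eigenvalue the jump is at most the multiplicity.** This is the quantitative part. Let $T_s$ be non-invertible and $\ell=\dim\ker T_s$. Since $0$ is isolated in $\sigma(T_s)$, choose $g\in(0,1)$ with $\sigma(T_s)\cap[-g,g]=\{0\}$. The circle $|\zeta|=g$ in $\mathbb C$ has positive distance from $\sigma(T_s)$ and $T_s^{(j)}\to T_s$ in norm. So for large $j$ the circle misses $\sigma(T_s^{(j)})$, the resolvents converge uniformly on it, and the spectral projections
$$\frac1{2\pi i}\oint_{|\zeta|=g}(\zeta-T_s^{(j)})^{-1}d\zeta$$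
converge in norm to that of $T_s$, which has rank $\ell$. Projections at distance less than $1$ have equal rank, so for large $j$ the operator $T_s^{(j)}$ has exactly $\ell$ eigenvalues in $(-g,g)$, with multiplicity. They all belong to $\Pi_j\mathcal H$, because on the complement $T_s^{(j)}=J$ has only the eigenvalues $\pm1$ and $g<1$.

Now take $t_-<s<t_+$ so close to $s$ that $T_{t_\pm}$ are invertible and $\|C_{t_\pm}-C_s\|<g$. Then $\|T_{t_\pm}^{(j)}-T_s^{(j)}\|<g$. By Weyl's inequality on $\Pi_j\mathcal H$, each ordered eigenvalue moves by less than $g$. An eigenvalue of $T_s^{(j)}$ that is $\ge g$ therefore becomes a positive one, and a positive eigenvalue of $T_{t_\pm}^{(j)}$ comes from one that is $>-g$. So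
$$\#\{\text{eigenvalues of }T_s^{(j)}|_{\Pi_j\mathcal H}\ge g\}\ \le\ \mathrm{pos}_j(T_{t_\pm})\ \le\ \#\{\text{eigenvalues of }T_s^{(j)}|_{\Pi_j\mathcal H}>-g\} .$$
The outer numbers differ by the number of eigenvalues in $(-g,g)$, which is $\ell$. Both $\mathrm{pos}_j(T_{t_+})$ and $\mathrm{pos}_j(T_{t_-})$ lie in this range, so for $j$ large $|\operatorname{ind}T_{t_+}-\operatorname{ind}T_{t_-}|\le\ell$.

**Step (c): summation.** It remains to go from $\lambda_0$ to $\lambda$. There are finitely many non-invertible points $s_1<\dots<s_q$ in $(\lambda_0,\lambda)$. By (a) the index is constant on each interval between consecutive ones, and by (b) it jumps at $s_i$ by at most $\dim\ker T_{s_i}$. Hence $|\operatorname{ind}T_\lambda-\operatorname{ind}T_{\lambda_0}|\le\sum_i\dim\ker T_{s_i}\le N(\lambda)$. $\square$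

## 7. Bounding the index by the sign of the form on test spaces

The index must now be estimated without knowing the spectrum of $T_\lambda$. If a symmetric matrix form is nonnegative on a subspace, it has at least that many nonnegative eigenvalues. The next lemma is the relative version: a subspace of nonnegativity is measured by how many vectors of $\mathcal H_-$ it gains and how many of $\mathcal H_+$ it loses.

**Lemma 3.** Let $T=J+C$ be invertible, with $C$ compact and self-adjoint.

(i) Let $W\subset\mathcal H_+$ be closed of codimension $\kappa<\infty$, let $G:\mathcal H_+\to\mathcal H_-$ be bounded, put $Z_0=\{(w,Gw):w\in W\}$, and let $V\subset\mathcal H_-$ with $\dim V=m<\infty$. If $\langle Tx,x\rangle\ge0$ on $Z_0+V$, then $\operatorname{ind}T\ge m-\kappa$.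

(ii) Let $Y\subset\mathcal H_-$ be closed of codimension $\kappa<\infty$ and $V\subset\mathcal H_+$ with $\dim V=m<\infty$. If $\langle Tx,x\rangle\le0$ on $V+Y$, then $\operatorname{ind}T\le\kappa-m$.

**Proof of (i), step 1: a large negative subspace.** We build a subspace $F$ on which $T$ is strictly negative and whose size is governed by $\operatorname{ind}T$. Let $g=\mathrm{dist}(0,\sigma(T))$ and take $j$ so large that $\|T-T^{(j)}\|\le g/4$ and $p_j(T)=\operatorname{ind}T$. Then $\sigma(T^{(j)})$ has distance at least $\frac34g$ from $0$. Let $F$ be the negative spectral subspace of $T^{(j)}$. By the structure of $T^{(j)}$,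
$$F=E\oplus(I-\Pi_j)\mathcal H_-,\qquad E\subset\Pi_j\mathcal H,\qquad \dim E=d_j^++d_j^--\mathrm{pos}_j(T)=d_j^--\operatorname{ind}T .$$
On $F$ we have $\langle T^{(j)}x,x\rangle\le-\frac34g\|x\|^2$, so $\langle Tx,x\rangle\le-\frac12g\|x\|^2$. Since $\langle Tx,x\rangle\ge0$ on $Z_0+V$,
$$(Z_0+V)\cap F=\{0\}. \tag{6}$$

**Proof of (i), step 2: dimension count in a quotient.** Both $Z_0+V$ and $F$ are infinite-dimensional, so we factor out the infinite parts. Let $X_0=Z_0+(I-\Pi_j)\mathcal H_-$. The isomorphism $(w,y)\mapsto(w,y-Gw)$ of $\mathcal H$ maps $Z_0$ onto $W\oplus0$ and fixes $\mathcal H_-$, so it maps $X_0$ onto $W\oplus(I-\Pi_j)\mathcal H_-$. Hence $\operatorname{codim}X_0=\kappa+d_j^-$. Consider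
$$V\times E\to\mathcal H/X_0,\qquad(\phi,e)\mapsto[\phi+e].$$
It is injective. Suppose $\phi+e=z+f$ with $z\in Z_0$, $f\in(I-\Pi_j)\mathcal H_-$. Then $\phi-z=f-e$ lies in $(Z_0+V)\cap F$, so both sides are $0$ by (6). From $e=f$, with $e\in\Pi_j\mathcal H$ and $f\in(I-\Pi_j)\mathcal H$, we get $e=0$. From $\phi=z=(w,Gw)$ with $\phi\in\mathcal H_-$ we get $w=0$, so $\phi=0$. Therefore $m+d_j^--\operatorname{ind}T\le\kappa+d_j^-$, which is $\operatorname{ind}T\ge m-\kappa$.

**Proof of (ii).** The same argument bounds the index from above, with signs exchanged. With $j$ as before, the positive spectral subspace of $T^{(j)}$ is $F'=E'\oplus(I-\Pi_j)\mathcal H_+$ with $E'\subset\Pi_j\mathcal H$ and $\dim E'=\mathrm{pos}_j(T)=d_j^++\operatorname{ind}T$. On $F'$ we have $\langle Tx,x\rangle\ge\frac12g\|x\|^2$, so $(V+Y)\cap F'=\{0\}$. Let $X_0=Y\oplus(I-\Pi_j)\mathcal H_+$, of codimension $\kappa+d_j^+$. The map $V\times E'\to\mathcal H/X_0$, $(\phi,e)\mapsto[\phi+e]$, is injective: if $\phi+e=y+f$ with $y\in Y$ and $f\in(I-\Pi_j)\mathcal H_+$, then $\phi-y=f-e\in(V+Y)\cap F'=\{0\}$,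 so $e=f=0$ and $\phi=y\in\mathcal H_+\cap\mathcal H_-=\{0\}$. Hence $m+d_j^++\operatorname{ind}T\le\kappa+d_j^+$. $\square$

## 8. A cutoff at the boundary: proof of Theorem A

Here $A_1=A$, $n_1=n$, $A_2=I$, $n_2=1$. We want $\operatorname{ind}T_\lambda$ large and positive, so we need a large space $Z_0+V$ on which $q_\lambda\ge0$.

The pairs with $w,v\in H^1_0(D)$ are tempting: there $h(w)=0$ and $q_\lambda$ decouples into a form in $w$ minus a form in $v$. But Lemma 3(i) needs $w$ to range over a subspace of finite codimension in $H^1(D)$, and $H^1_0(D)$ has infinite codimension. So nonzero boundary values of $w$ must be admitted, and $v$ must then share them. Taking $v=w+v_0$ with $v_0\in H_0^1(D)$ produces the cross term $-2\int(\nabla w\cdot\nabla v_0-\lambda wv_0)$, which has no sign. The remedy is to let $v$ carry the trace of $w$ only in a thin layer at $\partial D$, and to let $v_0$ live outside that layer.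

**Step 1 (the thin layer).** We split $D$ into a main part and a layer of small volume, both regular enough for Weyl's law. Fix $\delta>0$ (smaller than $|D|$). Choose $f\in C_c^\infty(D)$, $0\le f\le1$, with $f=1$ on a compact $K\subset D$ with $|D\setminus K|<\delta$. By Sard's theorem pick a regular value $t\in(0,1)$ of $f$, and let $D'=\{f>t\}$, $D''=D\setminus\overline{D'}$. Then $K\subset D'\Subset D$; the boundary $\partial D'=\{f=t\}$ is a smooth compact hypersurface of measure $0$; $D''=\{x\in D:f(x)<t\}$ has boundary $\partial D\cup\partial D'$, a disjoint union, and so is Lipschitz; $|D''|<\delta$ and $|D'|+|D''|=|D|$. Let $\chi\in C^\infty(\mathbb R^d)$, $0\le\chi\le1$, with bounded gradient, $\chi=1$ near $\partial D$ and $\chi=0$ on $D'$. Put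
$$\eta=\frac{A_*-1}2,\qquad c=(1+\eta^{-1})\|\nabla\chi\|_\infty^2 .$$

**Step 2 (the test pairs).** These must fit the format of Lemma 3(i). Let $V\subset H_0^1(D')\subset H_0^1(D)$ (extension by zero) be spanned by the Dirichlet eigenfunctions of $-\Delta$ on $D'$ with eigenvalue $\le\lambda$. Then $\dim V=N_{D'}^{Dir}(\lambda)$ and $\lambda\|v_0\|^2-\|\nabla v_0\|^2\ge0$ on $V$. For $w\in H^1(D)$, $v_0\in V$ set $v=\chi w+v_0$. Since $w-v=(1-\chi)w-v_0$ and $1-\chi$ vanishes near $\partial D$, we have $(w,v)\in X$. In the coordinates of Section 5, $y=v-h(w)=Gw+v_0$ with $Gw=\chi w-h(w)\in H_0^1(D)$, and $G:\mathcal H_+\to\mathcal H_-$ is bounded.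

**Step 3 (lower bound for $q_\lambda$).** The aim is to separate the main part from the layer. Since $\chi w=0$ on $D'$ and $v_0=0$ off $D'$, all products of $\chi w$ with $v_0$, and of their gradients, vanish. So
$$q_\lambda(w,v)=\int_D\big(A\nabla w\cdot\nabla w-\lambda nw^2-|\nabla(\chi w)|^2+\lambda\chi^2w^2\big)+\lambda\|v_0\|^2-\|\nabla v_0\|^2\ \ge\int_D\big(A\nabla w\cdot\nabla w-\lambda nw^2-|\nabla(\chi w)|^2\big).$$
On $D'$ the last term is $0$. On $D''$ we use $|\nabla(\chi w)|^2\le(1+\eta)\chi^2|\nabla w|^2+(1+\eta^{-1})|\nabla\chi|^2w^2$ and $A_*-(1+\eta)=\eta$. Since $|\partial D'|=0$,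
$$q_\lambda(w,v)\ge\int_{D'}\big(A_*|\nabla w|^2-\lambda n^*w^2\big)+\int_{D''}\big(\eta|\nabla w|^2-(\lambda n^*+c)w^2\big). \tag{7}$$
The strict inequality $A_*>1$ leaves the coefficient $\eta>0$ in the layer.

**Step 4 (the finite-codimensional space $W$).** We remove those $w$ for which (7) could be negative. Let $W$ be the set of $w\in H^1(D)$ such that $w|_{D'}$ is $L^2$-orthogonal to the Neumann eigenfunctions of $D'$ with eigenvalue $<\lambda n^*/A_*$, and $w|_{D''}$ is $L^2$-orthogonal to those of $D''$ with eigenvalue $<(\lambda n^*+c)/\eta$. This is a closed subspace defined by finitely many conditions. A function in $H^1(\Omega)$ that is orthogonal to all Neumann eigenfunctions with eigenvalue $<s$ satisfies $\|\nabla w\|^2\ge s\|w\|^2$ on $\Omega$. So both integrals in (7) are $\ge0$ for $w\in W$, and $q_\lambda\ge0$ on $Z_0+V$. Lemma 3(i) gives, for every invertible $\lambda>0$,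
$$\operatorname{ind}T_\lambda\ge N_{D'}^{Dir}(\lambda)-N_{D'}^{Neu}\Big(\frac{\lambda n^*}{A_*}\Big)-N_{D''}^{Neu}\Big(\frac{\lambda n^*+c}\eta\Big), \tag{8}$$
where the two Neumann functions count eigenvalues strictly below their argument.

**Step 5 (asymptotics).** Here the difference of counts from the disk reappears. For fixed $\delta$ the constant $c$ is fixed, so Weyl's law applied to (8) gives, as $\lambda\to\infty$ through invertible values,
$$\liminf\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d\Big[|D'|\big(1-(n^*/A_*)^{d/2}\big)-\delta(n^*/\eta)^{d/2}\Big].$$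
The left side does not depend on $\delta$, $|D'|>|D|-\delta$, and $\eta$ is independent of $\delta$. Letting $\delta\to0$,
$$\liminf\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d|D|\big(1-(n^*/A_*)^{d/2}\big)>0 .$$

**Step 6 (from the index to eigenvalues).** Fix an invertible $\lambda_0>0$. By Lemma 2, $N(\lambda)\ge\operatorname{ind}T_\lambda-\operatorname{ind}T_{\lambda_0}$ for all invertible $\lambda>\lambda_0$. So the lower bound for $\liminf\lambda^{-d/2}N(\lambda)$ holds along invertible values. For an arbitrary large $\lambda$ choose an invertible $\lambda'\in(\lambda-1,\lambda)$, which exists by discreteness; then $N(\lambda)\ge N(\lambda')$ and $\lambda'/\lambda\to1$, so the bound holds for all $\lambda\to\infty$. In particular $N(\lambda)\to\infty$. The exceptional set is discrete and each multiplicity is finite, so infinitely many distinct real eigenvalues are needed to make $N$ unbounded. Theorem A is proved. $\blacksquare$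

## 9. Comparing $\mu(D,n)$ with $\hat\tau(r,A_*)$: proof of Theorem B

Condition (2) contains the quotient $\mu(D,n)/\hat\tau(r,A_*)$. If it is at most $1$, then (2) gives $n^*<A_*$ at once. The first Dirichlet eigenvalue of the ball separates the two quantities. Let $B=B_r\subset D$ be a ball for which (2) holds, $a=\frac{A_*+1}2>1$, and $\Lambda=\lambda_1(B)$ the first Dirichlet eigenvalue of $-\Delta$ on $B$.

**Step 1: $\hat\tau(r,A_*)\ge\Lambda$.** We show that no transmission eigenvalue of $(aI,1)$ on $B$ has $k^2<\Lambda$. Let $(w,v)\ne0$ be a real eigenpair on $B$ with eigenvalue $k$, and $u=w-v\in H_0^1(B)$. Testing the weak identity of Section 5 (on $B$, with $A_1=aI$, $A_2=I$, $n_1=n_2=1$) with $(w',v')=(w,w)$ gives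
$$0=\int_Ba|\nabla w|^2-k^2w^2-\nabla v\cdot\nabla w+k^2vw=(a-1)\|\nabla w\|^2+\int_B(\nabla u\cdot\nabla w-k^2uw).$$
The equation for $v$ tested with $u\in H_0^1(B)$ gives $\int_B(\nabla u\cdot\nabla v-k^2uv)=0$. Inserting $w=u+v$,
$$(a-1)\|\nabla w\|^2+\|\nabla u\|^2-k^2\|u\|^2=0 .$$
If $k^2<\Lambda$, then $\|\nabla u\|^2-k^2\|u\|^2\ge(\Lambda-k^2)\|u\|^2$, so both summands $(a-1)\|\nabla w\|^2$ and $\|\nabla u\|^2-k^2\|u\|^2$ are nonnegative and hence zero. Thus $u=0$ and $\nabla w=0$, so $w=v$ is constant, and the equation $k^2w=0$ gives $w=v=0$, a contradiction. Hence $k^2\ge\Lambda$ for every eigenvalue $k$, in particular for the first.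

**Step 2: $\mu(D,n)\le\Lambda$.** We need a trial function satisfying the constraint $\int_D(n-1)\psi=0$ with Rayleigh quotient at most $\Lambda$; this is Filonov's argument. Let $\varphi\in H_0^1(B)\subset H_0^1(D)$ be a first Dirichlet eigenfunction of $B$ extended by $0$. One function cannot be expected to satisfy the constraint, so we add a second with the same quotient: $e(x)=e^{i\zeta\cdot x}$ with $\zeta\in\mathbb R^d$, $|\zeta|^2=\Lambda$. Let $\psi=s\varphi+te$, $s,t\in\mathbb C$. Since $\varphi\in H_0^1(D)$,
$$\int_D\nabla\varphi\cdot\overline{\nabla e}=-\int_D\varphi\,\overline{\Delta e}=\Lambda\int_D\varphi\,\bar e .$$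
Together with $\|\nabla\varphi\|^2=\Lambda\|\varphi\|^2$ and $\|\nabla e\|^2=\Lambda\|e\|^2$, expanding the square gives $\|\nabla\psi\|^2=\Lambda\|\psi\|^2$ for all $s,t$. The functions $\varphi,e$ are linearly independent in $L^2(D)$, because $\varphi$ has zero trace on $\partial D$ while $|e|=1$. So on their two-dimensional complex span the linear functional $\psi\mapsto\int_D(n-1)\psi$ has a nonzero null vector $\psi=\psi_1+i\psi_2$, with $\psi_1,\psi_2$ real. As $n$ is real, $\psi_1$ and $\psi_2$ both satisfy the constraint, and
$$\|\nabla\psi_1\|^2+\|\nabla\psi_2\|^2=\Lambda\big(\|\psi_1\|^2+\|\psi_2\|^2\big).$$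
Hence at least one of them is nonzero with Rayleigh quotient $\le\Lambda$.

**Step 3: conclusion.** It remains to feed the comparison into (2). By Steps 1 and 2, $\mu(D,n)\le\Lambda\le\hat\tau(r,A_*)$, so (2) implies $n^*-1<\frac12(A_*-1)$, that is, $n^*<\frac{1+A_*}2<A_*$. Also $\inf n\ge1>0$. Theorem A applies to the fixed medium $(D,A,n)$ and gives infinitely many real transmission eigenvalues, with
$$\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d|D|\Big(1-\Big(\frac{1+A_*}{2A_*}\Big)^{d/2}\Big). \qquad\blacksquare$$

So the statement in question is true.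

## 10. The exact growth of the index: proof of Theorem C

Assume (3). We show that
$$\operatorname{ind}T_\lambda=C_d\gamma\lambda^{d/2}+o(\lambda^{d/2})\qquad(\lambda\to\infty\text{ through invertible values}). \tag{9}$$
Given (9), Lemma 2 with a fixed invertible $\lambda_0$ yields $N(\lambda)\ge|\operatorname{ind}T_\lambda-\operatorname{ind}T_{\lambda_0}|\ge C_d|\gamma|\lambda^{d/2}-o(\lambda^{d/2})$ along invertible values, and the passage to all $\lambda$ and to infinitely many distinct eigenvalues (when $\gamma\ne0$) is that of Section 8, Step 6.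

**Step 1 (upper bound).** Here the decoupled pairs in $H_0^1(D)$ suffice, because Lemma 3(ii) needs only finitely many $w$. Let $V\subset H_0^1(D)\subset\mathcal H_+$ be spanned by the Dirichlet eigenfunctions of $-\nabla\cdot A_1\nabla\varphi=sn_1\varphi$ on $D$ with $s\le\lambda$, and let $N_1(\lambda)$ be their number. Let $Y\subset H_0^1(D)=\mathcal H_-$ be the $n_2$-weighted $L^2$-orthogonal complement of the Dirichlet eigenfunctions of $-\nabla\cdot A_2\nabla\varphi=sn_2\varphi$ with $s<\lambda$, and let $N_2(\lambda)$ be the number of these. For $w\in V$ we have $h(w)=0$, so $v=y$ and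
$$q_\lambda=\Big(\int A_1\nabla w\cdot\nabla w-\lambda\int n_1w^2\Big)-\Big(\int A_2\nabla y\cdot\nabla y-\lambda\int n_2y^2\Big)\le0\quad\text{on }V+Y,$$
since the first bracket is $\le0$ on $V$ and the second is $\ge0$ on $Y$. Lemma 3(ii) gives $\operatorname{ind}T_\lambda\le N_2(\lambda)-N_1(\lambda)$, which is $C_d\gamma\lambda^{d/2}+o(\lambda^{d/2})$ by Birman–Solomyak.

**Step 2 (lower bound: the form).** We repeat the cutoff of Section 8, but keep the full coefficient matrix. Let $\eta>0$ be so small that $A_1-(1+\eta)A_2\ge\frac{c_0}2I$; this is possible by (3) because $A_2$ is bounded. For $\delta>0$ take $D'=D'_\delta$ and $\chi=\chi_\delta$ as in Section 8, Step 1, and put $c_\delta=(1+\eta^{-1})\sup_DA_2\nabla\chi_\delta\cdot\nabla\chi_\delta$. Let $V$ be spanned by the Dirichlet eigenfunctions of $-\nabla\cdot A_2\nabla\varphi=sn_2\varphi$ on $D'_\delta$ with $s\le\lambda$, extended by zero, and take $v=\chi_\delta w+v_0$ with $w\in H^1(D)$, $v_0\in V$. As before $(w,v)\in X$ and $y=Gw+v_0$ with $Gw=\chi_\delta w-h(w)$. The cross terms vanish because of the supports,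 $\lambda\int n_2v_0^2-\int A_2\nabla v_0\cdot\nabla v_0\ge0$ on $V$, and the term $\lambda\int n_2\chi_\delta^2w^2\ge0$ may be dropped. With
$$A_2\nabla(\chi_\delta w)\cdot\nabla(\chi_\delta w)\le(1+\eta)\chi_\delta^2A_2\nabla w\cdot\nabla w+(1+\eta^{-1})w^2A_2\nabla\chi_\delta\cdot\nabla\chi_\delta$$
we obtain
$$q_\lambda\ge\int_D\tilde A_\delta\nabla w\cdot\nabla w-(\lambda n_1+c_\delta)w^2,\qquad\tilde A_\delta=A_1-(1+\eta)\chi_\delta^2A_2\ge\frac{c_0}2I ,$$
where the last inequality uses $0\le\chi_\delta\le1$.

**Step 3 (lower bound: the count).** We absorb $c_\delta$ and apply Lemma 3(i). For $\lambda\ge c_\delta/(\eta\inf n_1)$ we have $\lambda n_1+c_\delta\le(1+\eta)\lambda n_1$. Let $W$ be the $n_1$-weighted $L^2$-orthogonal complement in $H^1(D)$ of the Neumann eigenfunctions of $-\nabla\cdot\tilde A_\delta\nabla\varphi=sn_1\varphi$ on $D$ with $s<(1+\eta)\lambda$. For $w\in W$ the right side of Step 2 is $\ge0$, so $q_\lambda\ge0$ on $Z_0+V$. Lemma 3(i) bounds $\operatorname{ind}T_\lambda$ below by the Dirichlet count on $D'_\delta$ minus the Neumann count, and by Birman–Solomyak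
$$\liminf\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d\left[\int_{D'_\delta}\frac{n_2^{d/2}}{\sqrt{\det A_2}}-(1+\eta)^{d/2}\int_D\frac{n_1^{d/2}}{\sqrt{\det\tilde A_\delta}}\right].$$

**Step 4 (removing $\delta$ and $\eta$).** Let $\delta\to0$ along a sequence. Then $|D\setminus D'_\delta|\to0$, so the first integral tends to $\int_Dn_2^{d/2}(\det A_2)^{-1/2}$. Since $\chi_\delta=0$ on $D'_\delta$, $\chi_\delta\to0$ in measure, and a.e. along a subsequence; then $\tilde A_\delta\to A_1$ a.e. As $\det\tilde A_\delta\ge(c_0/2)^d$, dominated convergence shows that the second integral tends to $\int_Dn_1^{d/2}(\det A_1)^{-1/2}$. Finally let $\eta\to0$. This gives $\liminf\lambda^{-d/2}\operatorname{ind}T_\lambda\ge C_d\gamma$, and with Step 1 we have (9). $\blacksquare$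

## 11. Consequences, and a medium with $\gamma=0$

**The case $A_*>1$.** Take $(A_1,n_1,A_2,n_2)=(A,n,I,1)$. For any real $n\in L^\infty(D)$ with $\inf n>0$, with no sign condition on $n-1$ and no smallness, the condition $\int_Dn^{d/2}(\det A)^{-1/2}dx\ne|D|$ implies that there are infinitely many real transmission eigenvalues, with
$$\liminf_{\lambda\to\infty}\lambda^{-d/2}N(\lambda)\ge C_d\Big||D|-\int_Dn^{d/2}(\det A)^{-1/2}dx\Big| .$$
This condition is weaker than (2): under (2) Theorem B gives $n^*<A_*$, which forces $\gamma>0$.

**The case $A\le(1-c_0)I$.** The same conclusion holds. Exchange the roles of $w$ and $v$, that is, take $(A_1,n_1,A_2,n_2)=(I,1,A,n)$. Then (3) holds and $\gamma=\int_Dn^{d/2}(\det A)^{-1/2}dx-|D|$.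

**The constant.** Since (9) is exact, the lower bound of Lemma 2 grows like $C_d|\gamma|\lambda^{d/2}$ and no faster when $\gamma\ne0$. So this index method cannot give a constant larger than $C_d|\gamma|$.

**A medium where crossings cancel.** The condition $\gamma\ne0$ is sufficient but not necessary. For $A=aI$, $n=a$ with constant $a\ne1$ we have $n^{d/2}(\det A)^{-1/2}=1$ and $\gamma=0$, yet Section 3 found infinitely many eigenvalues. The form explains this. Let $a>1$ and use $p=w-v\in H_0^1(D)$, $z=aw-v\in H^1(D)$ as coordinates on $X$. From $w=\frac{z-p}{a-1}$, $v=\frac{z-ap}{a-1}$ one computes $aw^2-v^2=\frac{z^2-ap^2}{a-1}$, and the same identity for the gradients, so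
$$q_\lambda=\frac1{a-1}\Big[\big(\|\nabla z\|^2-\lambda\|z\|^2\big)-a\big(\|\nabla p\|^2-\lambda\|p\|^2\big)\Big].$$
When $\lambda$ passes a Dirichlet eigenvalue, the form turns from negative to positive on the corresponding functions $p$; when it passes a Neumann eigenvalue, it turns from positive to negative on the corresponding functions $z$. The crossings have opposite signs, as in Example 3 of Section 1, and by (9) the signed count is only $o(\lambda^{d/2})$. The general case $\gamma=0$ is not settled by this argument; as noted above, it does not occur under (2).
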